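# Universal Taylor series whose derivatives are not universal

## 1. A power series whose partial sums at $1$ come near every number

Start with $\sum_{k\ge1}z^k/k$. Its partial sums at $z=1$ are the harmonic numbers $H_n=1+\frac12+\dots+\frac1n$. If we differentiate term by term, every term contributes $1$ at $z=1$, so the differentiated sums are $1,2,3,4,5,\dots$.

Now force the fourth partial sum to be $0$. Since $H_4=\frac{25}{12}$, add $c(z^4-z^5)$ with $c=-\frac{25}{12}$. At $z=1$ the partial sums become
$$1,\quad \tfrac32,\quad \tfrac{11}{6},\quad 0,\quad \tfrac{137}{60},\ \dots$$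
Only the fourth one has changed, because the second half of the bump cancels the first. The differentiated sums become
$$1,\quad 2,\quad 3,\quad 4+4c=-\tfrac{13}{3},\quad 5-c=\tfrac{85}{12},\ \dots$$
In general, adding $c(z^m-z^{m+1})$ to a series changes the partial sums at $1$ only at $n=m$, by $c$. It changes the differentiated sums by $mc$ at $n=m$ and by $-c$ at every $n>m$. A correction of size $c$ to the value costs the derivative $mc$, which is a large amount if $m$ is large.

Let us use this infinitely often. Let $(v_i)_{i\ge1}$ be a sequence in $\mathbb Q+i\mathbb Q$ that takes each value infinitely often and satisfies $|v_i|\le i$. (List $\mathbb Q+i\mathbb Q$ with infinite repetition as $(u_i)$ and put $v_i=u_i$ if $|u_i|\le i$ and $v_i=0$ otherwise.) Put $n_i=4^i$, $c_i=v_i-H_{n_i}$ and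
$$f(z)=\sum_{k\ge1}\frac{z^k}{k}+\sum_{i\ge1}c_i\,(z^{n_i}-z^{n_i+1}).$$
Since $\log n\le H_n\le1+\log n$ and $1.38<\log4<1.39$, we have $|c_i|\le i+1+1.39\,i\le3i+1$. So the coefficients of $f$ grow at most logarithmically, and $f$ is holomorphic in the unit disk. The $n$-th partial sum at $1$ is $H_n$, except that it equals $v_i$ when $n=n_i$. Hence every complex number is the limit of a subsequence of partial sums of $f$ at $1$.

For the differentiated sums $t_n=\sum_{k\le n}ka_k$, use $\sum_{l\le i}|c_l|\le\sum_{l\le i}(3l+1)\le4i^2$. If $4^i<n<4^{i+1}$, then $t_n=n-\sum_{l\le i}c_l$, so $|t_n|\ge4^i-4i^2$. If $n=4^i$, then $t_n=4^i(1+c_i)-\sum_{l<i}c_l$ and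
$$|1+c_i|\ge H_{4^i}-1-|v_i|\ge1.38\,i-1-i=0.38\,i-1\ge1\qquad(i\ge6),$$
so again $|t_n|\ge4^i-4i^2$. Therefore $|t_n|\to\infty$.

At the single point $1$, the partial sums of $f$ approximate everything and those of $f'$ approximate nothing. Can this still happen when the partial sums of $f$ must approximate all reasonable functions on all reasonable sets outside the disk?

## 2. Universality outside the disk and universality up to the circle

Let $\mathbb D$ be the open unit disk, and let $H(\mathbb D)$ be the space of holomorphic functions on $\mathbb D$ with uniform convergence on compact subsets. For $f\in H(\mathbb D)$ and $\zeta\in\mathbb D$ let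
$$S_n(f,\zeta)(z)=\sum_{k=0}^na_k(\zeta)(z-\zeta)^k,\qquad n=0,1,2,\dots,$$
be the partial sums of the Taylor development of $f$ with center $\zeta$.

**Definition 1 (Luh; Chui and Parnes).** A function $f\in H(\mathbb D)$ belongs to $U_1(\mathbb D,\zeta)$ if for every compact set $K\subset\mathbb C\setminus\overline{\mathbb D}$ with $\mathbb C\setminus K$ connected, and every $h:K\to\mathbb C$ continuous on $K$ and holomorphic in the interior $K^\circ$, there are positive integers $\lambda_n\to\infty$ with $\sup_{z\in K}|S_{\lambda_n}(f,\zeta)(z)-h(z)|\to0$.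

**Definition 2 (Nestoridis).** If in Definition 1 the set $K$ ranges over all compact sets $K\subset\mathbb C\setminus\mathbb D$ with $\mathbb C\setminus K$ connected, then $f$ is said to belong to $U(\mathbb D,\zeta)$.

The only difference is that in Definition 2 the set $K$ may touch the unit circle. Call a set *admissible* if it is nonempty, compact, contained in $\mathbb C\setminus\mathbb D$, and has connected complement. A point $\{x\}$ with $|x|\ge1$ is admissible. So is a closed arc of the unit circle other than the whole circle. The whole circle is not, because it separates $0$ from $\infty$; for the same reason $\{1\le|z|\le2\}$ is not. The slit version $\{1\le|z|\le2,\ |\arg z|\ge\frac1{10}\}$, with $\arg z\in(-\pi,\pi]$, is admissible.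

The following facts are known: $U(\mathbb D,\zeta)\subsetneq U_1(\mathbb D,\zeta)$; both classes are dense $G_\delta$ subsets of $H(\mathbb D)$; and if $f\in U_1(\mathbb D,\zeta)$, then $f'\in U_1(\mathbb D,\zeta)$. The problem, posed in "Mini-Workshop: Complex Approximation and Universality" (https://ems.press/content/serial-article-files/46147?nt=1), asks whether the last fact holds for $U$: is it true that for every $\zeta\in\mathbb D$ and every $f\in U(\mathbb D,\zeta)$ the derivative $f'$ also belongs to $U(\mathbb D,\zeta)$?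

The answer is no, for every center. Fix $\zeta\in\mathbb D$ for the rest of these notes. Put $x_0=-\zeta/|\zeta|$ if $\zeta\ne0$ and $x_0=1$ if $\zeta=0$. This is a point of the unit circle farthest from $\zeta$:
$$|x_0|=1,\qquad|x_0-\zeta|=1+|\zeta|.$$

**Theorem 1.** There is $f\in U(\mathbb D,\zeta)$ such that $|S_n(f',\zeta)(x_0)|\to\infty$ as $n\to\infty$. In particular $f'\notin U(\mathbb D,\zeta)$.

The second sentence follows from the first: on the admissible set $K=\{x_0\}$ no subsequence of $S_n(f',\zeta)$ converges to $h=0$. Sections 3 to 8 prove Theorem 1. Sections 9 to 11 prove a stronger statement about all derivatives and primitives at once.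

Some notation: $D_r=\{|z|\le r\}$, and $S_n(g)$ means $S_n(g,\zeta)$. "$g$ vanishes to order $\ge k$" always refers to the point $\zeta$. The zero polynomial is given degree $0$.

## 3. Cauchy's estimate for $U_1$, and the circle where it stops

A sensible first attempt is to prove that the answer is yes, by the argument that works for $U_1$. Here it is. Let $f\in U_1(\mathbb D,\zeta)$, let $K\subset\mathbb C\setminus\overline{\mathbb D}$ be compact with connected complement, and let $h$ be a polynomial. (By Mergelyan's theorem polynomials suffice.) Choose $N$ with $|z|<N$ on $K$, and a polygonal line $\gamma\subset\mathbb C\setminus K$ from $0$ to a point of modulus $>N$. For small $s>0$ all points of $K$ satisfy $1+2s\le|z|\le N-s$ and $\operatorname{dist}(z,\gamma)\ge2s$. Put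
$$L=\{1+s\le|z|\le N,\ \operatorname{dist}(z,\gamma)\ge s\}.$$
The complement of $L$ is the union of the connected sets $\{|z|<1+s\}$, $\{|z|>N\}$ and $\{\operatorname{dist}(z,\gamma)<s\}$. The third meets the other two, so the complement is connected. The closed disk of radius $s$ about each point of $K$ lies in $L$. Let $P$ be a polynomial with $P'=h$. Given $\eta>0$, there are arbitrarily large $\lambda$ with $|S_\lambda(f)-P|<s\eta$ on $L$. Cauchy's estimate then gives $|(S_\lambda(f))'-h|\le\eta$ on $K$. Since $(S_\lambda(f))'=S_{\lambda-1}(f')$, we get $f'\in U_1(\mathbb D,\zeta)$.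

For an admissible $K$ that contains a point $x$ of the circle, this breaks at one place: every disk about $x$ enters $\mathbb D$. Inside $\mathbb D$ the partial sums converge to $f$, at least near $\zeta$, and we are not free to make them approximate $P$. So there is no disk on which to apply Cauchy's estimate, and smallness on the sets we control does not bound a derivative at $x$. For example, $z^M/\sqrt M$ is at most $1/\sqrt M$ on the whole closed unit disk, while its derivative at $1$ is $\sqrt M$.

This suggests a counterexample: build a universal $f$ in the usual way, adding at each stage a term that is small where smallness is required but has a large derivative at $x_0$. The power $z^M$ itself is useless as soon as $K$ contains a point with $|z|>1$; Section 6 supplies a substitute.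

## 4. Runge approximation on $K\cup D_r$, and countably many tests

**Fact 1.** *If $K$ is admissible and $r<1$, then $E=K\cup D_r$ has connected complement.*

Take two points of $\mathbb C\setminus E$. Both have modulus $>r$, so there is $r'\in(r,1)$ smaller than both moduli. Join the points by a path in the connected open set $\mathbb C\setminus K$. If the path meets $D_{r'}$, replace the part between its first and last points on $\{|z|=r'\}$ by an arc of this circle. The arc lies in $\mathbb D\subset\mathbb C\setminus K$ and outside $D_r$, and so the new path avoids $E$.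

Hence Runge's theorem applies on $E$: every function holomorphic near $E$ is a uniform limit on $E$ of polynomials. Three consequences will be used all the time.

- Since $K\cap D_r=\emptyset$, the function may be prescribed independently near $K$ and near $D_r$.
- If $|\zeta|\le r$, the approximating polynomial $u$ may be required to equal the function $G$ exactly at $\zeta$: approximate within $\eta/2$, then subtract the constant $u(\zeta)-G(\zeta)$, which gives an error of at most $\eta$.
- Approximating $G$ by $u$ closely enough makes $(z-\zeta)^ku$ as close as we like to $(z-\zeta)^kG$ on $E$, because $(z-\zeta)^k$ is bounded there. So we can produce polynomials that vanish to order $\ge k$.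

**Fact 2.** *There are countably many admissible sets such that every admissible set is contained in one of them.*

Consider the nonempty sets among
$$L=\{1\le|z|\le N,\ \operatorname{dist}(z,\gamma)\ge1/N'\},$$
where $N,N'\in\mathbb N$ and $\gamma$ is a polygonal line with vertices in $\mathbb Q+i\mathbb Q$ from $0$ to a point $w$ with $|w|>N$. There are countably many. The complement of $L$ is the union of the connected sets $\mathbb D$, $\{|z|>N\}$ and $\{\operatorname{dist}(z,\gamma)<1/N'\}$, and the last meets the first two. So $L$ is admissible. Given an admissible $K$, choose $N$ with $K\subset D_N$ and a point $w\in\mathbb Q+i\mathbb Q$ with $|w|>N$. Since $\mathbb C\setminus K$ is open and connected, there is a polygonal line in it from $0$ to $w$. Moving its inner vertices slightly, we may take them in $\mathbb Q+i\mathbb Q$. Finally choose $N'$ with $\operatorname{dist}(\gamma,K)\ge1/N'$. Then $K\subset L$.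

Let $\mathcal P$ be the countable set of pairs $(L,h)$ with $L$ from Fact 2 and $h$ a polynomial with coefficients in $\mathbb Q+i\mathbb Q$.

**Criterion.** *If for each $(L,h)\in\mathcal P$ and each $\eta>0$ there are arbitrarily large $n$ with $\sup_L|S_n(f)-h|<\eta$, then $f\in U(\mathbb D,\zeta)$.*

Let $K$ be admissible and let $h$ be continuous on $K$ and holomorphic in $K^\circ$. Choose $L\supset K$ from Fact 2. By Mergelyan's theorem there are polynomials $h_m$ with coefficients in $\mathbb Q+i\mathbb Q$ and $|h_m-h|<1/m$ on $K$. By assumption there are $\lambda_1<\lambda_2<\cdots$ with $|S_{\lambda_m}(f)-h_m|<1/m$ on $L$. Then $|S_{\lambda_m}(f)-h|<2/m$ on $K$.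

## 5. Reduction to one polynomial block with all its truncations

For $n\ge1$ put
$$T_n(g)=(S_n(g))'(x_0)=S_{n-1}(g',\zeta)(x_0).$$
This is linear in $g$, and $T_n(g)=g'(x_0)$ if $g$ is a polynomial of degree $\le n$.

The usual way to build a universal series is to write $f=\sum w_i$ with polynomials $w_i$, where $w_i$ vanishes to an order exceeding the degree of $f_{i-1}=w_1+\dots+w_{i-1}$. Runge's theorem makes $w_i$ small on $D_{r_i}$ and makes $f_{i-1}+w_i$ close to the target $h_i$ on $K_i$. Then $f_i$ is itself a partial sum of $f$, and it approximates $h_i$.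

It is easy to add to $w_i$ a small term that makes $f_i'(x_0)$ large. But this controls the derivative only at the *end* of each block. The sums $T_n(f)$ with $n$ inside the block come from truncations of $w_i$, and Runge's theorem says nothing about truncations. The bump of Section 1 shows how they can jump: there, one truncation gave $-\frac{13}3$ and the next gave $\frac{85}{12}$. A truncation with $T_n(f)$ near $0$ in each block would destroy the divergence we want. So we need control for every $n$.

**Lemma 1 (one block).** Let $K$ be admissible, $|\zeta|<r<1$, $H$ a polynomial, $\gamma\in\mathbb C$, $0<\varepsilon<1$, $R\ge1$, $N\in\mathbb N$. There are $k\ge N$ and a polynomial $w$ vanishing to order $\ge k$ such that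
$$|w|<\varepsilon\ \text{on }D_r,\qquad|w-H|<\varepsilon\ \text{on }K,\qquad|\gamma+T_n(w)|\ge R\ \text{ for all }n\ge k.$$

**Proof of Theorem 1 from Lemma 1.** Let $(K_i,h_i)_{i\ge1}$ enumerate $\mathcal P$ with each pair occurring infinitely often, and let $|\zeta|<r_i\uparrow1$. Put $f_0=0$ and $k_0=0$. Given the polynomial $f_{i-1}$, apply Lemma 1 with $K=K_i$, $r=r_i$ and
$$H=h_i-f_{i-1},\quad\gamma=f_{i-1}'(x_0),\quad\varepsilon=2^{-i},\quad R=i,\quad N=\max(\deg f_{i-1},k_{i-1})+1.$$
Call the results $k_i$ and $w_i$, and put $f_i=f_{i-1}+w_i$.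

*Convergence and partial sums.* Every compact subset of $\mathbb D$ lies in $D_{r_i}$ for all large $i$, and $|w_i|<2^{-i}$ on $D_{r_i}$. So $f=\sum w_i=\lim f_i$ exists in $H(\mathbb D)$, and its Taylor coefficients at $\zeta$ are the limits of those of $f_i$. For $s>i$ the polynomial $w_s$ vanishes to order $\ge k_s\ge k_{i+1}>\deg f_i$. Hence
$$S_n(f)=S_n(f_i)\quad(n<k_{i+1}),\qquad S_{k_{i+1}-1}(f)=f_i.\tag{1}$$

*Universality.* On $K_i$ we have $|S_{k_{i+1}-1}(f)-h_i|=|f_{i-1}+w_i-h_i|=|w_i-H|<2^{-i}$. Each pair occurs infinitely often and $k_i\to\infty$, so the Criterion gives $f\in U(\mathbb D,\zeta)$.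

*Divergence.* Let $k_i\le n<k_{i+1}$. Then $n>\deg f_{i-1}$, so $T_n(f_{i-1})=f_{i-1}'(x_0)=\gamma$, and by (1)
$$|S_{n-1}(f',\zeta)(x_0)|=|T_n(f)|=|T_n(f_i)|=|f_{i-1}'(x_0)+T_n(w_i)|\ge i.$$
The intervals $[k_i,k_{i+1})$ cover all $n\ge k_1$. So $|S_n(f',\zeta)(x_0)|\to\infty$, and Theorem 1 follows. $\blacksquare$

**Lemma 1 by hand when $\zeta=0$ and $K=\{1\}$.** Here $x_0=1$. Take $p=H(1)z^s$ with $s\ge k$ so large that $|p|<\varepsilon/4$ on $D_r$, and use the small perturbations $\varepsilon_jz^{2^jk}$ with $\varepsilon_j=\varepsilon2^{-j/4}/32$. Since $\sum_{j\ge0}2^{-j/4}=1/(1-2^{-1/4})<8$, they add up to less than $\varepsilon/4$ on $\overline{\mathbb D}$. Put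
$$w=p+\sum_{j=0}^J\tau_j\varepsilon_jz^{2^jk},\qquad|\tau_j|\le1,\qquad2^Jk\ge s.$$
For $n$ in the dyadic block $[2^jk,2^{j+1}k)$, with the last block $j=J$ extended to all $n\ge2^Jk$, we have $T_n(w)=T_n(p)+\sum_{i\le j}\tau_i\varepsilon_i2^ik$, and $T_n(p)$ is $0$ or $sH(1)$. So within a block $T_n(w)$ takes at most two values. Choose $\tau_0,\tau_1,\dots$ one after the other. When it is the turn of $\tau_j$, it must avoid two disks of radius $R/(\varepsilon_j2^jk)\le32R/(\varepsilon k)$. This is possible as soon as $2\cdot1024R^2/(\varepsilon k)^2<1$, that is, for large $k$. $\square$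

What made this easy is that a truncation of $z^M$ is either $z^M$ or $0$. For a general $K$ we must replace $z$ by a polynomial $\varphi$ of some degree $D$, and the powers $\varphi^{2^jk}$ have truncations over which we have no control. Two new difficulties appear. First, for $k\le n<Dk$ not even $\varphi^k$ is complete. Second, for $n$ in one block the truncations of perturbations that belong to later blocks also contribute to $T_n(w)$, so the coefficients cannot be chosen one after the other. The first difficulty is met by extra perturbations $q_n$, one for each $n<Dk$. The second is met by choosing all coefficients at once, at random.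

## 6. A polynomial that peaks at $x_0$ with nonzero derivative

**Lemma 2 (peak polynomial).** Let $K$ be admissible and $|\zeta|<r<1$. There is a polynomial $\varphi$ with
$$\varphi(\zeta)=0,\quad\varphi(x_0)=1,\quad\varphi'(x_0)\ne0,\quad|\varphi|\le1\ \text{on }K\cup D_r.$$

For $\zeta=0$, $K=\{1\}$ take $\varphi(z)=z$. In general we start from a rational function that peaks on all of $\mathbb C\setminus\mathbb D$ and make it a polynomial. Plain Runge approximation would spoil the bound $|\varphi|\le1$ near $x_0$, where there is no room to spare. The cure is to approximate only the remainder after the first-order Taylor polynomial at $x_0$. The error then carries a factor $(z-x_0)^2$, and that much room does exist.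

**Step 1: a rational peak function.** The purpose is to find a function with value $1$ at $x_0$ that falls below $1$ quadratically on $K$. Put $\psi(z)=x_0/(2z-x_0)$. Its only pole is $x_0/2\in\mathbb D$, so $\psi$ is holomorphic near $K$. We have $\psi(x_0)=1$ and $b:=\psi'(x_0)=-2/x_0\ne0$. Expanding the squares, with $|x_0|=1$,
$$|2z-x_0|^2=1+2|z-x_0|^2+2(|z|^2-1).$$
Indeed both sides equal $4|z|^2-4\operatorname{Re}(z\bar x_0)+1$. So for $|z|\ge1$ we get $|\psi(z)|^2\le1/(1+2|z-x_0|^2)\le1$. If $K\subset D_{R_0}$ with $R_0\ge1$, then on $K$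
$$1-|\psi|\ge\tfrac12(1-|\psi|^2)\ge\frac{|z-x_0|^2}{1+2|z-x_0|^2}\ge c_1|z-x_0|^2,\qquad c_1=\frac1{1+2(R_0+1)^2}.\tag{2}$$

**Step 2: splitting off the first-order part.** The purpose is to write the remainder of $\psi$ as $(z-x_0)^2$ times a function holomorphic near $K$. With $t=z-x_0$ we have $\psi=1/(1-bt)=1+bt+t^2\,b^2/(1-bt)$, that is,
$$\psi=1+b(z-x_0)+(z-x_0)^2\psi_1,\qquad\psi_1=b^2\psi.$$

**Step 3: approximation of the remainder.** The purpose is to get a polynomial that is close to $\psi$ on $K$ and close to $0$ on $D_r$, with errors that carry the factor $(z-x_0)^2$. Let $G=\psi_1$ near $K$ and $G=-(1+b(z-x_0))/(z-x_0)^2$ near $D_r$; the latter is holomorphic there since $|x_0|=1>r$. By Section 4 there is a polynomial $u$ with $u(\zeta)=G(\zeta)$ and $|u-G|\le\eta:=\min(c_1,\frac14)$ on $K\cup D_r$. Put $\varphi=1+b(z-x_0)+(z-x_0)^2u$. Then $\varphi(x_0)=1$ and $\varphi'(x_0)=b\ne0$. Since $1+b(z-x_0)+(z-x_0)^2G=0$ near $D_r$, we have on $D_r$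
$$\varphi=(z-x_0)^2(u-G),\qquad|\varphi|\le4\eta\le1,\qquad\varphi(\zeta)=0.$$
On $K$ we have $\varphi=\psi+(z-x_0)^2(u-\psi_1)$. So $|\varphi|\le|\psi|+c_1|z-x_0|^2\le1$ by (2). $\square$

## 7. The perturbing polynomials

We now prove Lemma 1. Let $E=K\cup D_r$, take $\varphi$ from Lemma 2, and put $D=\deg\varphi\ge1$ and $\beta=|\varphi'(x_0)|>0$. Let
$$b_\zeta(z)=\frac{z-\zeta}{1-\bar\zeta z},\qquad\rho=\max_{D_r}|b_\zeta|\in(0,1).$$
All of these depend only on $K$, $r$ and $\zeta$. So we may now choose $k\ge\max(N,1)$ so large that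
$$\sum_{n\ge k}(\rho^{n/2}+2^{-n})<\tfrac14,\tag{3}$$
$$\frac{8R^2}{\varepsilon^2k}+\frac{4096R^2D}{\varepsilon^2\beta^2k}<1.\tag{4}$$

**Step 1: a polynomial $q_n$ for each $n$ with $k\le n<Dk$.** The purpose is to have, for each early index $n$, a polynomial that is tiny on $E$ although $T_n$ of it is large. It should start exactly with the power $(z-\zeta)^n$, so that its truncation at $n$ is a single known monomial. Let $G_n=\varepsilon\rho^{-n/2}(1-\bar\zeta z)^{-n}$ near $D_r$ and $G_n=0$ near $K$. By Section 4 there is a polynomial $Q_n$ with $Q_n(\zeta)=G_n(\zeta)$, so close to $G_n$ that $q_n:=(z-\zeta)^nQ_n$ satisfies $|q_n-(z-\zeta)^nG_n|\le\varepsilon2^{-n}$ on $E$. On $D_r$ we have $(z-\zeta)^nG_n=\varepsilon\rho^{-n/2}b_\zeta^n$, of modulus at most $\varepsilon\rho^{n/2}$; on $K$ this product is $0$. Hence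
$$|q_n|\le\varepsilon(\rho^{n/2}+2^{-n})\quad\text{on }E,\qquad\sum_{k\le n<Dk}|q_n|<\tfrac\varepsilon4\quad\text{on }E,$$
the second by (3). Since $S_n(q_n)=Q_n(\zeta)(z-\zeta)^n$ and $|x_0-\zeta|=1+|\zeta|$,
$$|T_n(q_n)|=n|Q_n(\zeta)||x_0-\zeta|^{n-1}=n\varepsilon\rho^{-n/2}\frac{(1+|\zeta|)^{n-1}}{(1-|\zeta|^2)^n}=\frac{n\varepsilon\rho^{-n/2}}{(1+|\zeta|)(1-|\zeta|)^n}\ge\frac{\varepsilon n}2.\tag{5}$$

Could we use a $q_n$ for every $n$ and do without $\varphi$? No: Runge's theorem does not control $\deg q_n$. Each new $q_n$ may raise the degree of the whole sum, and so create new indices to be treated, without end. The next family has degrees that are known in advance.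

**Step 2: polynomials $\tilde q_j$ for the dyadic blocks.** The purpose is to have, for each $j\ge0$, one polynomial that serves all $n\ge D2^jk$ at once. Put
$$\tilde q_j=\varepsilon_j\varphi^{2^jk},\qquad\varepsilon_j=\frac{\varepsilon2^{-j/4}}{32}.$$
Since $\varphi(\zeta)=0$, $\tilde q_j$ vanishes to order $\ge k$. Since $|\varphi|\le1$ on $E$ and $\sum_j2^{-j/4}<8$, we have $\sum_j|\tilde q_j|\le\sum_j\varepsilon_j<\varepsilon/4$ on $E$. The degree is $D2^jk$. So for $n\ge D2^jk$ the truncation is the whole polynomial, and, as $\varphi(x_0)=1$,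
$$|T_n(\tilde q_j)|=|\tilde q_j'(x_0)|=\varepsilon_j2^jk\beta=\frac{\varepsilon\beta}{32}\,2^{3j/4}k\qquad(n\ge D2^jk).\tag{6}$$

**Step 3: the main term.** The purpose is to approximate $H$ on $K$. Apply Section 4 to the function that is $H/(z-\zeta)^k$ near $K$ (note $\zeta\notin K$) and $0$ near $D_r$, and multiply the approximating polynomial by $(z-\zeta)^k$. This gives a polynomial $p$ vanishing to order $\ge k$ with $|p-H|<\varepsilon/4$ on $K$ and $|p|<\varepsilon/4$ on $D_r$.

## 8. Random coefficients and the count of bad truncations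

**Step 4: the family $w_\tau$.** The purpose is to put the pieces together with free coefficients and to see which requirements hold for all of them. Choose $J$ with $D2^Jk\ge\deg p$ and $D2^Jk\ge\deg q_n$ for $k\le n<Dk$. For $\tau=(\tau_n,\tau_j')$ in the closed unit polydisc put
$$w_\tau=p+\sum_{k\le n<Dk}\tau_nq_n+\sum_{j=0}^J\tau_j'\tilde q_j.$$
For every $\tau$, $w_\tau$ vanishes to order $\ge k$. By Steps 1 to 3 the errors add up to less than $\frac34\varepsilon$. So $|w_\tau|<\varepsilon$ on $D_r$ and $|w_\tau-H|<\varepsilon$ on $K$. Moreover $\deg w_\tau\le D2^Jk$, so $T_n(w_\tau)$ does not depend on $n$ for $n\ge D2^Jk$. Only the requirement $|\gamma+T_n(w_\tau)|\ge R$ for the finitely many $n\in[k,D2^Jk]$ remains.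

**Step 5: one index at a time.** The purpose is to bound the chance that a given $n$ fails. Let $\tau$ be uniformly distributed in the polydisc. Let $q$ be one of the perturbing polynomials, with coefficient $\tau_*$, and suppose $T_n(q)\ne0$. Fix all other coordinates. Then $\gamma+T_n(w_\tau)=C+\tau_*T_n(q)$ with $C$ independent of $\tau_*$. So the bad values of $\tau_*$ lie in a disk of radius $R/|T_n(q)|$, whatever $C$ is. The area of this disk divided by $\pi$ is $R^2/|T_n(q)|^2$, and by Fubini's theorem
$$\mathrm{Prob}\big(|\gamma+T_n(w_\tau)|<R\big)\le\frac{R^2}{|T_n(q)|^2}.\tag{7}$$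
The uncontrolled truncations of $p$ and of all the other perturbations sit in $C$ and do no harm.

**Step 6: all indices together.** The purpose is to show that the failure probabilities add up to less than $1$. In (7) use

- $q=q_n$ for $k\le n<Dk$, with (5);
- $q=\tilde q_j$ for $D2^jk\le n<D2^{j+1}k$ and $0\le j<J$, which are $D2^jk$ integers, with (6);
- $q=\tilde q_J$ for $n=D2^Jk$, with (6).

The probability that some $n\in[k,D2^Jk]$ fails is at most
$$\sum_{n\ge k}\frac{4R^2}{\varepsilon^2n^2}+\sum_{j=0}^JD2^jk\cdot\frac{1024R^2}{\varepsilon^2\beta^22^{3j/2}k^2}\le\frac{8R^2}{\varepsilon^2k}+\frac{4096R^2D}{\varepsilon^2\beta^2k}<1.$$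
Here we used $\sum_{n\ge k}n^{-2}\le\frac1{k^2}+\frac1k\le\frac2k$, $\sum_j2^{-j/2}<4$, and (4). The exponents fit: block $j$ contains about $2^j$ times as many indices as block $0$, each fails with a probability smaller by $2^{-3j/2}$, and so the product decays like $2^{-j/2}$. Hence some $\tau$ is good for all $n$, and $w=w_\tau$ proves Lemma 1. With Section 5, the proof of Theorem 1 is complete. $\blacksquare$

## 9. Every pattern of derivatives and primitives

For $j\ge0$ let $f^{(j)}$ be the $j$-th derivative. For $j<0$ let $f^{(j)}$ be the $|j|$-fold primitive of $f$ that vanishes to order $\ge|j|$ at $\zeta$. Any other primitive differs from it by a polynomial $p$. Since $S_n(g+p)=S_n(g)+p$ for $n\ge\deg p$, adding polynomials does not affect membership in $U(\mathbb D,\zeta)$, and the normalization is harmless.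

**Theorem 2.** For every $A\subset\mathbb Z$ there is $f\in H(\mathbb D)$ such that for all $j\in\mathbb Z$: $f^{(j)}\in U(\mathbb D,\zeta)\iff j\in A$. If $A\ne\emptyset$, one can have $|S_n(f^{(j)},\zeta)(x_0)|\to\infty$ for every $j\notin A$.

For example, $A=\{0,\dots,m-1\}$ gives $f,\dots,f^{(m-1)}\in U(\mathbb D,\zeta)$ but $f^{(m)}\notin U(\mathbb D,\zeta)$, and $A=\{1\}$ gives $f'\in U(\mathbb D,\zeta)$ but $f\notin U(\mathbb D,\zeta)$.

On monomials,
$$\big((z-\zeta)^s\big)^{(l)}=\frac{s!}{(s-l)!}(z-\zeta)^{s-l}\qquad(s\ge l),\tag{8}$$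
for $l$ of either sign, and the result is $0$ if $s<l$. Consequently
$$(S_n(g))^{(l)}=S_{n-l}(g^{(l)})\qquad(n\ge\max(l,0)).\tag{9}$$
One has to be careful with compositions. For $\zeta=0$ and $g=1+z$ we have $g^{(1)}=1$ and $(g^{(1)})^{(-1)}=z\ne g$. By (8) the rule $(g^{(a)})^{(b)}=g^{(a+b)}$ does hold on $(z-\zeta)^s$ as soon as $s-a\ge0$ and $s-a-b\ge0$. For $l\in\mathbb Z$ put
$$T_n^l(g)=(S_n(g))^{(l)}(x_0),$$
so that $T_n=T_n^1$.

**Lemma 3.** Let $K$ be admissible, $|\zeta|<r<1$, $H$ a polynomial, $0<\varepsilon<1$, $R\ge1$, $N\in\mathbb N$. Let $J\subset\mathbb Z\setminus\{0\}$ be finite and $\gamma_l\in\mathbb C$ for $l\in J$. There are $k\ge N$ and a polynomial $w$ vanishing to order $\ge k$ with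
$$|w|<\varepsilon\text{ on }D_r,\qquad|w-H|<\varepsilon\text{ on }K,\qquad|\gamma_l+T_n^l(w)|\ge R\quad\text{for all }n\ge k,\ l\in J.$$

The value $l=0$ has to be excluded: if $x_0\in K$, then $T_n^0(w)=w(x_0)$ is close to $H(x_0)$ for $n\ge\deg w$. For positive $l$ the perturbations of Section 7 still work. For negative $l$ the $\tilde q_j$ fail, because integration shrinks them: for $\zeta=0$ and $\varphi(z)=z$ the primitive of $\varphi^\kappa$ at $1$ is $1/(\kappa+1)$. What helps is that $E=K\cup D_r$ is disconnected. A function equal to $0$ near $D_r$ and to $1$ near $K$ has all its derivatives equal to $0$ near $E$, and yet their normalized primitives do not vanish at a point of $K$. We need polynomial versions of this, with degree at most proportional to the order of vanishing at $\zeta$.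

## 10. Proof of Lemma 3

If $x_0\notin K$, replace $K$ by $K\cup\{x_0\}$. This set is still admissible, since a connected plane open set minus a point is connected, and the conclusion becomes stronger. So assume $x_0\in K$. Let $E=K\cup D_r$, and take $\varphi$ from Lemma 2 and $b_\zeta,\rho$ as in Section 7. If $J$ is empty, the bounds below that involve $J$ are empty and the proof still applies.

**Step 1: a nearly two-valued polynomial $V$.** The purpose is to fix, once and for all, the polynomial from which the perturbations for negative $l$ are made. By Section 4 there is a polynomial $V$ with $V(\zeta)=0$, $|V|<\frac1{64}$ on $D_r$ and $|V-1|<\frac1{64}$ on $K$. By continuity these bounds hold on the closed $\delta$-neighborhoods of $D_r$ and of $K$, respectively, for some $\delta>0$. Let $E_\delta$ be the union of these neighborhoods and $M_1=\max_{E_\delta}|V'|$. On $E_\delta$ one of the factors of $V(1-V)$ is at most $\frac1{64}$ and the other at most $\frac{65}{64}\le2$ in modulus, so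
$$|V(1-V)|\le\tfrac1{32}\quad\text{on }E_\delta.$$

**Step 2: polynomials $V_\kappa$ of known degree that are much closer to $0$ and $1$.** The purpose is to sharpen $V$ without a new use of Runge's theorem. For $\kappa\ge1$ let
$$P_\kappa(x)=c_\kappa\int_0^x(s(1-s))^\kappa\,ds,\qquad c_\kappa=\frac{(2\kappa+1)!}{(\kappa!)^2}=(2\kappa+1)\binom{2\kappa}\kappa\le(2\kappa+1)4^\kappa.$$
The constant is such that $P_\kappa(1)=1$; for instance $P_1(x)=3x^2-2x^3$. Put $V_\kappa=P_\kappa\circ V$. Then on $E_\delta$
$$|V_\kappa'|=c_\kappa|V(1-V)|^\kappa|V'|\le(2\kappa+1)4^\kappa32^{-\kappa}M_1=(2\kappa+1)8^{-\kappa}M_1.$$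
Let $m\ge1$. The closed disk of radius $\delta$ about each point of $E$ lies in $E_\delta$. So Cauchy's estimate for $V_\kappa^{(m)}=(V_\kappa')^{(m-1)}$ gives
$$|V_\kappa^{(m)}|\le(m-1)!\,\delta^{1-m}(2\kappa+1)8^{-\kappa}M_1\quad\text{on }E.$$
Put $\hat q_\kappa=2^\kappa V_\kappa^{(m)}$ (it depends on $m$ too). For fixed $m$ the bound for $|\hat q_\kappa|$ is a constant times $(2\kappa+1)4^{-\kappa}$. Hence
$$|\hat q_\kappa|\le2^{-\kappa}\quad\text{on }E,\text{ for all large }\kappa.\tag{10}$$

**Step 3: the primitive of $\hat q_\kappa$ at $x_0$ is huge.** The purpose is to evaluate $T_n^{-m}(\hat q_\kappa)$. Since $P_\kappa$ has a zero of order $\kappa+1$ at $0$ and $V(\zeta)=0$, $V_\kappa$ vanishes to order $\ge\kappa+1$. So for $\kappa\ge m$, $\hat q_\kappa$ vanishes to order $\ge\kappa+1-m$, and its normalized $m$-fold primitive is exactly $2^\kappa V_\kappa$. As $x_0\in K$, the segment from $V(x_0)$ to $1$ has length at most $\frac1{64}$, and $|s(1-s)|\le\frac1{32}$ on it. Hence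
$$|V_\kappa(x_0)-1|=|P_\kappa(V(x_0))-P_\kappa(1)|\le(2\kappa+1)4^\kappa32^{-\kappa}\tfrac1{64}\le\tfrac12,$$
and therefore $|T_n^{-m}(\hat q_\kappa)|=2^\kappa|V_\kappa(x_0)|\ge2^{\kappa-1}$ for $n\ge\deg\hat q_\kappa$.

For $-m\in J$ with $m\ge1$, and for $j\ge0$, let $\hat q_{m,j}=\hat q_\kappa$ with $\kappa=2^jk+m$, where $k\ge1$ is to be chosen. It vanishes to order $\ge2^jk+1\ge k$. Its degree is at most $(2\kappa+1)\deg V\le(2m+3)\deg V\cdot2^jk$. And
$$|T_n^{-m}(\hat q_{m,j})|\ge2^{2^jk-1}\ge\tfrac12\,2^jk\qquad(n\ge\deg\hat q_{m,j}).\tag{11}$$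
Now fix $D$ as the maximum of $\deg\varphi$ and all numbers $(2m+3)\deg V$ with $-m\in J$, $m\ge1$. It depends only on $\zeta$, $K$, $r$ and $J$. With this $D$, (11) holds for $n\ge D2^jk$.

**Step 4: higher derivatives of $\varphi^\kappa$ at $x_0$.** The purpose is to see that $\tilde q_j=\varepsilon_j\varphi^{2^jk}$, with $\varepsilon_j=\varepsilon2^{-j/4}/32$, serves all positive $l\in J$. Near $x_0$, where $\varphi\ne0$, we have $(\varphi^\kappa)^{(l)}=\varphi^\kappa\Pi_l$ with
$$\Pi_0=1,\qquad\Pi_{l+1}=\Pi_l'+\kappa\frac{\varphi'}\varphi\Pi_l.$$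
By induction $\Pi_l$ is a polynomial in $\kappa$ of degree $l$ with holomorphic coefficients and leading coefficient $(\varphi'/\varphi)^l$. At $x_0$ this leading coefficient is $\varphi'(x_0)^l\ne0$. So there is $c>0$ with
$$|(\varphi^\kappa)^{(l)}(x_0)|\ge c\kappa\quad\text{for all large }\kappa\text{ and all positive }l\in J.\tag{12}$$
(If $J$ has no positive element, let $c=1$.) As $\deg\tilde q_j\le D2^jk$, once $k$ is large enough for (12) to hold for all $\kappa\ge k$ we get
$$|T_n^l(\tilde q_j)|\ge\varepsilon_jc\,2^jk=\frac{\varepsilon c}{32}\,2^{3j/4}k\qquad(n\ge D2^jk,\ l\in J,\ l>0).\tag{13}$$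
As in Section 7, $\tilde q_j$ vanishes to order $\ge k$, and $\sum_j|\tilde q_j|<\varepsilon/4$ on $E$.

**Step 5: the early indices.** The purpose is to handle $k\le n<Dk$ for all $l\in J$ with the same $q_n$ as before. Let $q_n=(z-\zeta)^nQ_n$ be constructed as in Step 1 of Section 7, now for $k\le n<Dk$ with the present $D$. If $n\ge k>\max_{l\in J}|l|$, then $S_n(q_n)=Q_n(\zeta)(z-\zeta)^n$ and (8) give
$$|T_n^l(q_n)|=\frac{n!}{(n-l)!}|Q_n(\zeta)||x_0-\zeta|^{n-l},\qquad|Q_n(\zeta)|=\varepsilon\rho^{-n/2}(1-|\zeta|^2)^{-n}.$$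
Here $|x_0-\zeta|^n=(1+|\zeta|)^n$ and $|x_0-\zeta|^{-l}\ge2^{-|l|}$. Moreover $\frac{n!}{(n-l)!}\ge(n+|l|)^{-|l|}$: for $l>0$ the left side is at least $1$, and for $l<0$ it is $1$ over a product of $|l|$ factors, each at most $n+|l|$. Hence
$$|T_n^l(q_n)|\ge\varepsilon\rho^{-n/2}(1-|\zeta|)^{-n}\,(2(n+|l|))^{-|l|}.\tag{14}$$
Since $\rho<1$, the right side grows exponentially, and so it is at least $n$ for all large $n$ and all $l\in J$.

**Step 6: the choice of $k$.** The purpose is to collect the finitely many conditions on $k$. All the quantities $\varphi,V,D,c,\rho$ are fixed by now, so we may choose $k\ge\max(N,1)$ with $k>\max_{l\in J}|l|$ such that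

- (3) holds, so that $\sum_{k\le n<Dk}|q_n|<\varepsilon/4$ on $E$;
- the right side of (14) is at least $n$ for all $n\ge k$ and $l\in J$;
- (12) holds for all $\kappa\ge k$, and (10) holds for all $\kappa\ge k$ and all $m\ge1$ with $-m\in J$;
- $|J|\,2^{1-k}<\varepsilon/8$;
- $\dfrac{|J|R^2}k\Big(2+\dfrac{4096D}{\varepsilon^2c^2}+8D\Big)<1$.

By (10) and $2^j\ge j+1$, we have on $E$
$$\sum_{-m\in J,\,m\ge1}\ \sum_{j\ge0}|\hat q_{m,j}|\le|J|\sum_{j\ge0}2^{-2^jk}\le|J|\sum_{j\ge0}2^{-(j+1)k}\le|J|\,2^{1-k}<\frac\varepsilon8.$$

**Step 7: random selection.** The purpose is to find coefficients that work for all $l$ and $n$ at once. Take $p$ as in Step 3 of Section 7 for the present $K$ and $k$, and choose $J_0$ with $D2^{J_0}k\ge\deg p$ and $D2^{J_0}k\ge\deg q_n$ for $k\le n<Dk$. Put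
$$w_\tau=p+\sum_{k\le n<Dk}\tau_nq_n+\sum_{j\le J_0}\tau_j'\tilde q_j+\sum_{-m\in J,\,m\ge1}\ \sum_{j\le J_0}\tau_{m,j}''\hat q_{m,j},$$
with all coefficients in the closed unit disk. For every $\tau$ the errors add up to less than $\frac78\varepsilon$. So $|w_\tau|<\varepsilon$ on $D_r$ and $|w_\tau-H|<\varepsilon$ on $K$. The order at $\zeta$ is $\ge k$, and $\deg w_\tau\le D2^{J_0}k$. So $T_n^l(w_\tau)$ is constant for $n\ge D2^{J_0}k$, and only $k\le n\le D2^{J_0}k$ has to be checked.

Let all coefficients be independent and uniformly distributed in the unit disk. Since $T_n^l$ is linear, the proof of (7) gives, for every perturbing polynomial $q$ with $T_n^l(q)\ne0$,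
$$\mathrm{Prob}\big(|\gamma_l+T_n^l(w_\tau)|<R\big)\le\frac{R^2}{|T_n^l(q)|^2}.$$
For $k\le n<Dk$ use $q=q_n$, where $|T_n^l(q_n)|\ge n$. For $D2^jk\le n<D2^{j+1}k$ with $0\le j<J_0$, and for $n=D2^{J_0}k$ with $j=J_0$, use $q=\tilde q_j$ with (13) if $l>0$, and $q=\hat q_{m,j}$ with (11) if $l=-m<0$. The probability that some pair $(l,n)$ fails is at most
$$|J|\Big(\sum_{n\ge k}\frac{R^2}{n^2}+\sum_{j\ge0}D2^jk\,\frac{1024R^2}{\varepsilon^2c^22^{3j/2}k^2}+\sum_{j\ge0}D2^jk\,\frac{4R^2}{4^jk^2}\Big)\le\frac{|J|R^2}k\Big(2+\frac{4096D}{\varepsilon^2c^2}+8D\Big)<1.$$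
So a suitable $\tau$ exists, and $w=w_\tau$ proves Lemma 3. $\square$

## 11. Proof of Theorem 2

If $A=\emptyset$, take $f=0$. All $f^{(j)}$ are $0$, and $0\notin U(\mathbb D,\zeta)$, since its partial sums do not approximate $h=1$ on $\{1\}$. From now on let $A\ne\emptyset$.

**Step 1: the construction.** The purpose is to let stage $i$ approximate $h_i$ by a partial sum of $f^{(j_i)}$, with $j_i\in A$, and to spoil at the same time all $f^{(j)}$ with $j\notin A$ and $|j|\le i$. Seen from $f^{(j_i)}$, the function $f^{(j)}$ is the derivative of order $l=j-j_i$, and $l\ne0$ because $j_i\in A$ and $j\notin A$. That is why Lemma 3 applies.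

Enumerate all triples $(j,K,h)$ with $j\in A$, $(K,h)\in\mathcal P$ as $(j_i,K_i,h_i)_{i\ge1}$, each occurring infinitely often. Let $|\zeta|<r_i'\uparrow1$ and $r_i=(1+r_i')/2$. Put $f_0=0$ and $\kappa_0=0$. At stage $i$ let
$$J_i=\{j-j_i:\ j\notin A,\ |j|\le i\},$$
a finite set that does not contain $0$. Apply Lemma 3 with $K=K_i$, $r=r_i$, $J=J_i$, $R=i$ and
$$H=h_i-f_{i-1}^{(j_i)},\qquad\gamma_l=f_{i-1}^{(j_i+l)}(x_0),\qquad N=1+i+2|j_i|+\deg f_{i-1}+\kappa_{i-1},$$
and with $\varepsilon=\epsilon_i\le2^{-i}$ to be fixed in Step 2. This gives $k$ and $w_i$. Put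
$$u_i=w_i^{(-j_i)},\qquad f_i=f_{i-1}+u_i,\qquad\kappa_i=k+j_i.$$

**Step 2: convergence.** The purpose is to choose $\epsilon_i$ so that $f=\lim f_i$ exists. If $j_i\ge0$, then $u_i$ is a $j_i$-fold primitive. Integrating along segments from $\zeta$ in $D_{r_i}$, of length at most $2$, gives $|u_i|\le2^{j_i}\epsilon_i$ on $D_{r_i}$. If $j_i<0$, then $u_i$ is a derivative of order $|j_i|$, and Cauchy's estimate gives $|u_i|\le|j_i|!\,(r_i-r_i')^{-|j_i|}\epsilon_i$ on $D_{r_i'}$. The factors do not depend on $w_i$. So we can choose $\epsilon_i\le2^{-i}$ in advance such that $|u_i|\le2^{-i}$ on $D_{r_i'}$. Then $f=\sum u_i=\lim f_i$ exists in $H(\mathbb D)$.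

**Step 3: orders of vanishing.** The purpose is to identify partial sums of $f$ and to justify the composition of derivatives and primitives. All monomials $(z-\zeta)^s$ in $w_i$ have $s\ge k\ge N$. By (8), $(\cdot)^{(-j_i)}$ turns the exponent $s$ into $s+j_i$, so $u_i$ vanishes to order $\ge\kappa_i$. From
$$\kappa_i\ge N+j_i\ge1+i+|j_i|+\deg f_{i-1}+\kappa_{i-1}$$
we see that $\kappa_i>\max(\deg f_{i-1},\kappa_{i-1})$ and $\kappa_i>i$. Hence, exactly as in (1),
$$S_n(f)=S_n(f_i)\quad(n<\kappa_{i+1}),\qquad S_{\kappa_{i+1}-1}(f)=f_i.\tag{15}$$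
Since $s\ge i+2|j_i|$, we have $s+j_i\ge0$ and, for $|j|\le i$, also $s+j_i-j\ge0$. For $j=j_i$ the exponent returns to $s$. So the composition rule from Section 9 applies to all monomials of $w_i$, and
$$u_i^{(j_i)}=w_i,\qquad(S_n(u_i))^{(j)}=(S_{n-j_i}(w_i))^{(j-j_i)}\quad(n\ge\kappa_i,\ |j|\le i).\tag{16}$$
In the second formula, the terms of $u_i$ with exponent $s+j_i\le n$ are those that come from exponents $s\le n-j_i$ in $w_i$.

**Step 4: universality for $j\in A$.** The purpose is to find the approximating partial sums. By (16), $f_i^{(j_i)}=f_{i-1}^{(j_i)}+w_i$. Also $\kappa_{i+1}-1\ge\kappa_i\ge\max(j_i,0)$, so (9) and (15) give on $K_i$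
$$|S_{\kappa_{i+1}-1-j_i}(f^{(j_i)})-h_i|=|f_i^{(j_i)}-h_i|=|w_i-H|<2^{-i}.$$
Fix $j\in A$. Every triple $(j,K,h)$ occurs infinitely often, and $\kappa_{i+1}-1-j\to\infty$. By the Criterion, $f^{(j)}\in U(\mathbb D,\zeta)$.

**Step 5: divergence for $j\notin A$.** The purpose is to read off the lower bound of Lemma 3. Let $i\ge\max(1,|j|)$ and $\kappa_i\le n<\kappa_{i+1}$, and put $l=j-j_i\in J_i$. Then $n\ge\kappa_i>i\ge|j|$, so (9) applies. Moreover $n>\deg f_{i-1}$, so $S_n(f_{i-1})=f_{i-1}$. And $n-j_i\ge\kappa_i-j_i=k$. By (15) and (16),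
$$|S_{n-j}(f^{(j)})(x_0)|=|(S_n(f_i))^{(j)}(x_0)|=\big|f_{i-1}^{(j)}(x_0)+T_{n-j_i}^{\,l}(w_i)\big|=\big|\gamma_l+T_{n-j_i}^{\,l}(w_i)\big|\ge i.$$
As $i$ increases, the intervals $[\kappa_i,\kappa_{i+1})$ cover all large $n$. Hence $|S_n(f^{(j)},\zeta)(x_0)|\to\infty$, and $f^{(j)}\notin U(\mathbb D,\zeta)$, again because of $K=\{x_0\}$ and $h=0$. $\blacksquare$

## 12. The generic function and all its derivatives

**Remark.** The functions in Theorem 1 are exceptional in the sense of Baire category: the set of $f$ with $f^{(j)}\in U(\mathbb D,\zeta)$ for all $j\ge0$ is still a dense $G_\delta$ in $H(\mathbb D)$. To see this, note that $f\mapsto f^{(j)}$ is continuous on $H(\mathbb D)$ by Cauchy's estimates. It is onto, since primitives exist in $\mathbb D$, and it is open by the open mapping theorem for Fréchet spaces. The preimage of a $G_\delta$ set under a continuous map is a $G_\delta$ set, and the preimage of a dense set under an open map is dense. As $U(\mathbb D,\zeta)$ is a dense $G_\delta$ by the known facts of Section 2, each set $\{f:f^{(j)}\in U(\mathbb D,\zeta)\}$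 is a dense $G_\delta$. By Baire's theorem so is the intersection over $j\ge0$.
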